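# Ascendant Baumslag–Solitar subgroups of Poincaré duality groups

## Dualizing modules of dimension one: Theorems A, B and C

**Theorem A.** Let $\pi$ be a $PD_n$-group and $K$ an ascendant subgroup of $\pi$ which is a rational duality group of dimension $d\ge n-2$. Then the $\mathbb Q$-vector space $D_K=H^d(K;\mathbb QK)$ has dimension $1$.

**Theorem B.** For nonzero integers $m,n$, the group $BS(m,n)=\langle a,t\mid ta^mt^{-1}=a^n\rangle$ is isomorphic to an ascendant subgroup of some $PD_4$-group if and only if $|m|=|n|=1$.

**Theorem C.** Let $d\in\{n-2,n-1,n\}$, $d\ge0$, and let $K$ be a duality group of dimension $d$ over $\mathbb Z$. Then $K$ is isomorphic to an ascendant subgroup of some $PD_n$-group if and only if $K$ is a $PD_d$-group. In particular, a one-ended group of type $FP$ with $cd_{\mathbb Z}=2$ which is ascendant in a $PD_4$-group is a $PD_2$-group.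

Theorem B answers a question taken from the article "Finitely Dominated Covering Spaces of 3- and 4-Manifolds": can a Baumslag–Solitar group $BS(m,n)$, with $m,n\neq0$ not both of absolute value $1$, be an ascendant subgroup of a $PD_4$-group? The answer is no. It follows from Theorem A once we know that $BS(m,n)$ is a rational duality group of dimension $2=4-2$ whose $D_K$ has dimension at least $2$. We first recall what the words mean.

**Conventions.** Modules are left modules unless stated otherwise. $E$ always denotes a $\mathbb Q$-vector space, and $cd$ means $cd_{\mathbb Q}$. We write "f.g." for "finitely generated". For a subset $c$ of a group $G$, $\mathbb Q[c]\subset\mathbb QG$ is the span of $c$. A derivation $\delta:G\to V$ satisfies $\delta(xy)=\delta(x)+x\delta(y)$; it is inner if $\delta(x)=(x-1)v$ for some $v\in V$; and $H^1(G;V)$ is derivations modulo inner derivations.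

**Definition (finiteness).** A module over a ring is $FP_\infty$ if it has a resolution by f.g. projectives, and $FP$ if it has such a resolution of finite length. A group $G$ is of type $FP$ (or $FP_\infty$) over a commutative ring $k$ if the trivial module $k$ is so over $kG$; "type $FP$" alone means $k=\mathbb Z$.

We use these textbook facts. If $M$ is $FP_\infty$, then $\mathrm{Ext}^q(M,-)$ commutes with direct sums for all $q$. Direct summands of $FP_\infty$ modules are $FP_\infty$. If $0\to M'\to M\to M''\to0$ is exact with $M,M''$ both $FP_\infty$, then $M'$ is $FP_\infty$. A module is $FP$ if and only if it is $FP_\infty$ of finite projective dimension, and then there is a resolution by f.g. projectives whose length is the projective dimension. A group of type $FP_\infty$ over $k$ is f.g.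

**Definition (Poincaré duality).** A $PD_n$-group is a group $\pi$ of type $FP$ with $H^i(\pi;\mathbb Z\pi)=0$ for $i\ne n$ and $H^n(\pi;\mathbb Z\pi)\cong\mathbb Z$ as an abelian group.

For instance $\mathbb Z^n$ is a $PD_n$-group, fundamental groups of closed aspherical surfaces are $PD_2$-groups, and the product of a $PD_m$-group and a $PD_n$-group is a $PD_{m+n}$-group. In particular $BS(1,1)\cong\mathbb Z^2$ and the Klein bottle group $BS(1,-1)$ are $PD_2$-groups, which is why the question excludes $|m|=|n|=1$.

**Definition (duality groups).** A rational duality group of dimension $d$ is a group $K$ of type $FP$ over $\mathbb Q$ with $H^q(K;\mathbb QK)=0$ for $q\ne d$; put $D_K=H^d(K;\mathbb QK)$. A duality group of dimension $d$ over $\mathbb Z$ is a group $K$ of type $FP$ with $H^q(K;\mathbb ZK)=0$ for $q\ne d$ and $H^d(K;\mathbb ZK)$ torsion-free.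

A $PD_d$-group is a rational duality group with $\dim D_K=1$. A free group $F$ of finite rank $r\ge2$ is a rational duality group of dimension $1$ with $\dim D_F\ge2$. Indeed, let $X$ be its Cayley tree for a free basis. Since $F$ acts freely and cocompactly on $X$, $H^q(F;\mathbb QF)$ is the cohomology of $X$ with finite supports. It vanishes for $q=0$ because $X$ is infinite, and for $q=1$ it is the cokernel of the coboundary on finitely supported functions. A linear functional on this cokernel is a function on oriented edges that obeys Kirchhoff's law at each vertex. A unit flow along a bi-infinite line is such a functional, and two lines with different edge sets give independent ones.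

So Theorem A says, for $n=3$ and $d=1$, that a free group of *finite* rank at least two is never ascendant in a $PD_3$-group. Finite rank matters: let $\Sigma_2$ be the closed orientable surface of genus two. The kernel of a surjection $\pi_1(\Sigma_2)\to\mathbb Z$ is free, being a subgroup of infinite index in a surface group. Its rank is infinite, since otherwise multiplicativity of the Euler characteristic would give $-2=\chi(\pi_1(\Sigma_2))=\chi(\ker)\chi(\mathbb Z)=0$. It is normal in the $PD_3$-group $\pi_1(\Sigma_2)\times\mathbb Z$. It is not f.g., hence not a rational duality group, and Theorem A does not speak about it.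

**Definition (ascendant).** A subgroup $K\le G$ is ascendant if there are an ordinal $\tau$ and an increasing family of subgroups $N_\alpha$ ($\alpha\le\tau$) with $N_0=K$, $N_\tau=G$, $N_\alpha$ normal in $N_{\alpha+1}$ for $\alpha<\tau$, and $N_\beta=\bigcup_{\alpha<\beta}N_\alpha$ for every limit ordinal $\beta\le\tau$. If $\tau$ is finite, $K$ is subnormal.

Two examples. In $BS(1,2)\cong\mathbb Z[\tfrac12]\rtimes\mathbb Z$, where $t$ acts as multiplication by $2$, the chain $\langle a\rangle\lhd\mathbb Z[\tfrac12]\lhd BS(1,2)$ shows that $\langle a\rangle$ is subnormal; it is not normal, because $t^{-1}at\notin\langle a\rangle$. For a chain that really needs a limit, let $G=\mathbb Z(2^\infty)\rtimes\langle s\rangle$ with $s$ of order $2$ acting by inversion, and let $N_i=C_{2^i}\rtimes\langle s\rangle$, where $C_{2^i}$ is the subgroup of order $2^i$. Each $N_i$ has index $2$ in $N_{i+1}$, so is normal there, and $\bigcup N_i=G$; thus $\langle s\rangle$ is ascendant with $\tau=\omega$. It is not subnormal: a proper subnormal subgroup lies in a proper normal subgroup, but $zsz^{-1}=z^2s$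 shows that the normal closure of $s$ contains all squares of $\mathbb Z(2^\infty)$, hence all of $G$.

Note what Theorem A does *not* assume: the intermediate groups $N_\alpha$ carry no finiteness hypothesis whatever. That is where all the difficulty lies.

## Cohomological dimension, transfer, and Strebel's theorem

**Fact F (top degree is seen by free modules).** If $cd\,G=m<\infty$, then $H^m(G;F)\neq0$ for some free $\mathbb QG$-module $F$. If moreover $G$ is of type $FP$ over $\mathbb Q$, then $H^m(G;\mathbb QG)\ne0$.

Since $H^{m+1}(G;-)=0$, the functor $H^m(G;-)$ is right exact. Choose $M$ with $H^m(G;M)\neq0$ and a free module mapping onto $M$. In the $FP$ case $H^m(G;-)$ commutes with direct sums, so $\mathbb QG$ itself already detects. Consequently a rational duality group $K$ of dimension $d$ has $cd\,K=d$ and $D_K\neq0$; it is also f.g.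

**Fact P.** A $PD_n$-group $\pi$ is f.g., of type $FP$ over $\mathbb Q$, has $H^i(\pi;\mathbb Q\pi)=H^i(\pi;\mathbb Z\pi)\otimes\mathbb Q$, and $cd\,\pi=n$. If $[\pi:S]<\infty$, then $S$ is f.g., of type $FP$ over $\mathbb Q$, and $H^i(S;\mathbb QS)\cong H^i(\pi;\mathbb Q\pi)$; in particular $H^n(S;\mathbb QS)\cong\mathbb Q$.

Tensor a finite f.g. projective resolution over $\mathbb Z\pi$ with $\mathbb Q$ and use $\mathrm{Hom}(P,\mathbb Z\pi)\otimes\mathbb Q=\mathrm{Hom}(P,\mathbb Q\pi)$ for $P$ f.g. projective; then $cd\,\pi=n$ by Fact F. For $S$, restrict the resolution ($\mathbb Q\pi$ is f.g. free over $\mathbb QS$) and use Shapiro's lemma, since induction and coinduction agree for finite index. This last isomorphism holds for any group and any subgroup of finite index.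

**Fact T (transfer).** If $[P:N]<\infty$, then $\mathrm{cores}\circ\mathrm{res}=[P:N]$, so $\mathrm{res}:H^q(P;W)\to H^q(N;W)$ is injective for every $\mathbb QP$-module $W$.

**Fact Sh (a form of Shapiro's lemma).** Let $U'\le U\le H$ be groups with $[U:U']<\infty$, and let $x\in H$. The composite
$$r:\ H^q(U;\mathbb Q[Ux]\otimes E)\xrightarrow{\ \mathrm{res}\ }H^q(U';\mathbb Q[Ux]\otimes E)\xrightarrow{\ \mathrm{proj}\ }H^q(U';\mathbb Q[U'x]\otimes E)$$
is an isomorphism, where $\mathrm{proj}$ kills the elements of $Ux\setminus U'x$.

*Proof.* The projection is $\mathbb QU'$-linear because $U'$ preserves $U'x$ and its complement. The coset $Ux$ is the disjoint union of the finitely many translates $u^{-1}U'x$, for $U'u\in U'\backslash U$, and $\mathrm{proj}(uz)$ is the $u^{-1}U'x$-part of $z$, moved by $u$. So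
$$z\mapsto\bigl(u\mapsto\mathrm{proj}(uz)\bigr),\qquad\mathbb Q[Ux]\otimes E\to\mathrm{Hom}_{\mathbb QU'}(\mathbb QU,\mathbb Q[U'x]\otimes E)$$
is bijective. It is $\mathbb QU$-linear for the action $(u_0\phi)(u)=\phi(uu_0)$, and evaluation at $1$ corresponds to $\mathrm{proj}$. Restriction to $U'$ followed by evaluation at $1$ is the Shapiro isomorphism. $\square$

**Conjugation.** For $U\le H$, $h\in H$ and a $\mathbb QH$-module $W$ there is an isomorphism $h_*:H^q(U;W)\to H^q(hUh^{-1};W)$; in degree one, $(h_*\delta)(x)=h\,\delta(h^{-1}xh)$. We have $(hk)_*=h_*k_*$, and $u_*$ is the identity on $H^q(U;W)$ for $u\in U$. The same holds for a $\mathbb QU$-submodule $M\subset W$, with $h_*:H^q(U;M)\to H^q(hUh^{-1};hM)$.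

**Fact S (Strebel, Comment. Math. Helv. 52 (1977) 317–324).** If $S$ is a subgroup of infinite index in a $PD_n$-group $\pi$, then $cd\,S\le n-1$.

*Proof.* The plan is to turn $H^n(S;M)$ into a space of coinvariants and push every element off to infinity.

**Step 1: reduction to coinvariants.** Let $M$ be a $\mathbb QS$-module and $W=\{f:\pi\to M\mid f(sx)=sf(x)\}$ with $(gf)(x)=f(xg)$, the coinduced module. By Shapiro, $H^n(S;M)\cong H^n(\pi;W)$. As $\pi$ is of type $FP$ over $\mathbb Q$ with $cd\,\pi=n$, the functor $H^n(\pi;-)$ is right exact and commutes with direct sums, so $H^n(\pi;W)\cong H^n(\pi;\mathbb Q\pi)\otimes_{\mathbb Q\pi}W$. The right module $H^n(\pi;\mathbb Q\pi)$ is one-dimensional with $\pi$ acting through a character $\chi$, so the tensor product is the quotient of $W$ by all $gf-\chi(g)f$, i.e. the coinvariants of $W$ for the twisted action $g*f=\chi(g)^{-1}gf$. Put $f'(x)=\chi(x)^{-1}f(x)$. Then $f'(sx)=\chi(s)^{-1}s\,f'(x)$ and $(g*f)'(x)=\chi(x)^{-1}\chi(g)^{-1}f(xg)=f'(xg)$. So the twisted module is again coinduced, from the twist of $M$ by $\chi^{-1}$. It suffices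 to show $W_\pi=0$ for every $M$.

**Step 2: rays to infinity.** We want a ray from each coset of $S$, with each coset on only finitely many rays. Let $\Sigma=\Sigma^{-1}$ be a finite generating set of $\pi$, and $X$ the graph with vertex set $S\backslash\pi$ and edges joining $c$ to $c\sigma^{-1}$ for $\sigma\in\Sigma$. It is infinite, connected and locally finite. Choose a rooted spanning tree. Call a vertex *big* if it has infinitely many descendants. The root is big, and every big vertex, having finitely many children, has a big child; choose one for each. For a vertex $v$ let $\rho_v$ be the ray which goes up from $v$ to the nearest big vertex $u(v)$ (with $u(v)=v$ if $v$ is big) and then descends forever through the chosen big children. It has no repeated vertex, since $v$, if not big, lies below a non-big child of $u(v)$.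

Each vertex $w$ lies on only finitely many $\rho_v$. If $w$ is on the upward part and not big, then $v$ is $w$ or one of its finitely many descendants. Otherwise $u(v)$ is $w$ or one of its finitely many ancestors; and for each big $u$ only finitely many $v$ have $u(v)=u$, namely $u$ itself and the vertices in the finite branches below the finitely many non-big children of $u$.

**Step 3: the telescoping sum.** Now we write any $f\in W$ as a sum of elements $(1-\sigma)g_\sigma$. Let $f_c$ be the restriction of $f$ to the coset $c$, extended by $0$; it lies in $W$. If an element of $W$ is supported on a coset $c$, then $\sigma$ times it is supported on $c\sigma^{-1}$. Write $\rho_c=(c_0,c_1,\dots)$ with $c_0=c$, $c_{i+1}=c_i\sigma_{c,i}^{-1}$, and put $f_{c,i}=\sigma_{c,i-1}\cdots\sigma_{c,0}f_c$, supported on $c_i$. Then $(1-\sigma_{c,i})f_{c,i}=f_{c,i}-f_{c,i+1}$, and pointwise $f_c=\sum_i(1-\sigma_{c,i})f_{c,i}$, because the $c_i$ are distinct. By Step 2 the sum $g_\sigma=\sum_{(c,i):\,\sigma_{c,i}=\sigma}f_{c,i}$ has finitely many nonzero terms at each point, so it is a well-defined element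 of $W$, and $f=\sum_cf_c=\sum_{\sigma\in\Sigma}(1-\sigma)g_\sigma$. So $W_\pi=0$.

Hence $H^n(S;-)=0$, and as $cd\,S\le cd\,\pi=n$, we get $cd\,S\le n-1$. $\square$

The simplest case of Theorem A is now done: if $d=n$, then $cd\,K=n$ forces $[\pi:K]<\infty$ by Fact S, and $D_K\cong\mathbb Q$ by Fact P.

## The dualizing module of $BS(m,n)$ read off a tree

**Lemma 1.** $K=BS(m,n)$ is a rational duality group of dimension $2$. If $|m|,|n|$ are not both $1$, then $\dim D_K\ge2$.

*Proof.* **Step 1: an exact sequence for $H^*(K;\mathbb QK)$.** The purpose is to express $D_K$ as an explicit cokernel. $K$ is an HNN extension with base $A=\langle a\rangle\cong\mathbb Z$, stable letter $t$, and $C=\langle a^n\rangle=t\langle a^m\rangle t^{-1}$. Its Bass–Serre tree has vertices $K/A$ and edges $K/C$, with $gC$ joining $gA$ and $gtA$, and gives the exact sequence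
$$0\to\mathbb Q[K/C]\to\mathbb Q[K/A]\to\mathbb Q\to0,\qquad gC\mapsto gtA-gA.$$
As $A$ and $C$ are infinite cyclic, $\mathbb Q[K/A]$ and $\mathbb Q[K/C]$ have free resolutions $0\to\mathbb QK\to\mathbb QK$, and the mapping cone is a resolution $0\to\mathbb QK\to\mathbb QK^2\to\mathbb QK\to\mathbb Q\to 0$. So $K$ is of type $FP$ over $\mathbb Q$. Since $\mathrm{Ext}^q_{\mathbb QK}(\mathbb Q[K/A],-)=H^q(A;-)$, there is a long exact sequence with terms $H^q(K;-),H^q(A;-),H^q(C;-)$. With coefficients $\mathbb QK$ only $q=1$ contributes for $A$ and $C$, and evaluating derivations at $a$ and at $a^n$ gives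
$$H^1(A;\mathbb QK)=\mathbb QK/(a-1)\mathbb QK=\mathbb Q[A\backslash K],\qquad H^1(C;\mathbb QK)=\mathbb Q[C\backslash K].$$
Hence $H^q(K;\mathbb QK)=0$ for $q\neq1,2$, and
$$0\to H^1(K;\mathbb QK)\to\mathbb Q[A\backslash K]\xrightarrow{\ \partial\ }\mathbb Q[C\backslash K]\to H^2(K;\mathbb QK)\to0\tag{1}$$
is exact, where $\partial$ (up to sign) takes a derivation $\delta$ on $A$ to $c\mapsto t\,\delta(t^{-1}ct)-\delta(c)$ on $C$.

**Step 2: a formula for $\partial$.** If $\delta(a)=x$, then $\delta(a^k)=[k]x$ with $[k]=(a^k-1)/(a-1)=\epsilon_k\sum_{i\in I_k}a^i$, where $\epsilon_k$ is the sign of $k$ and $I_k=\{0,\dots,k-1\}$ for $k>0$, $I_k=\{-1,\dots,k\}$ for $k<0$; in both cases $I_k$ is a complete set of residues mod $|k|$. As $t^{-1}a^nt=a^m$, the image derivation takes the value $t[m]x-[n]x$ at $a^n$. Thus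
$$\partial(Ag)=\epsilon_m\sum_{i\in I_m}Cta^ig-\epsilon_n\sum_{j\in I_n}Ca^jg .\tag{2}$$
The $Ca^jg$ are the $|n|$ cosets of $C$ in $Ag$. Since $Ct=t\langle a^m\rangle$, the $Cta^ig$ are the $|m|$ cosets of $C$ in $tAg$.

**Step 3: the tree behind the formula.** We recognize (2) as a signed coboundary. Let $Y$ be the graph with vertices $A\backslash K$ and edges $C\backslash K$, with $Cg$ joining $Ag$ and $At^{-1}g$. Via $g\mapsto g^{-1}$ this is the Bass–Serre tree, so $Y$ is a tree, regular of degree $|m|+|n|\ge2$, hence infinite. The edges at $Ag$ are the $C$-cosets in $Ag$ and those in $tAg$, that is, exactly the edges occurring in (2), each once and with coefficient $\pm1$. So for finitely supported $u$ on the vertices, the coefficient of $\partial u$ at $Cg$ is $\epsilon_mu(At^{-1}g)-\epsilon_nu(Ag)$.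

**Step 4: $H^1(K;\mathbb QK)=0$.** If $\partial u=0$, then $|u|$ takes equal values at adjacent vertices, so is constant on $Y$; by finite support $u=0$. So $K$ is a rational duality group of dimension $2$ with $D_K=\mathrm{coker}\,\partial$.

**Step 5: many functionals on $D_K$.** A linear functional on $D_K$ is a function $f$ on the edges of $Y$ such that at each vertex a sum over the incident edges, with coefficients $\pm1$, vanishes. For each bi-infinite embedded line $\ell\subset Y$ there is such an $f$ with values $\pm1$ on the edges of $\ell$ and $0$ elsewhere: a vertex of $\ell$ meets exactly two edges of $\ell$, so its condition determines the sign on one from the sign on the other, and we propagate along $\ell$; a vertex off $\ell$ meets no edge of $\ell$. If $|m|+|n|\ge3$, there are two lines with different edge sets. Some edge lies in exactly one of them, so in a vanishing linear combination of the two functionals one coefficient is $0$, and then so is the other. Thus $\dim D_K\ge2$. $\square$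

When $|m|=|n|=1$, the tree $Y$ is a line, a functional is determined by its value on one edge, and $\dim D_K=1$, as it must be for $\mathbb Z^2$ and the Klein bottle group.

## Normal subgroups, and why a two-step chain resists

**The normal case by hand.** Suppose $K$ is *normal* in the $PD_n$-group $\pi$, a rational duality group of dimension $d$, and put $R=\pi/K$. Since $K$ is of type $FP$ over $\mathbb Q$, $H^q(K;\mathbb Q\pi)=\bigoplus_{c\in K\backslash\pi}H^q(K;\mathbb Q[c])$, which is $0$ for $q\ne d$. For $q=d$, $\pi$ permutes the summands through $R$, simply transitively, and $K$ acts trivially, so $H^d(K;\mathbb Q\pi)\cong\mathbb QR\otimes D_K$, with $R$ acting on the first factor. The Lyndon–Hochschild–Serre (LHS) spectral sequence collapses to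
$$\mathbb Q\cong H^n(\pi;\mathbb Q\pi)\cong H^{n-d}(R;\mathbb QR\otimes D_K).$$
If we can pull $D_K$ out, we get $\mathbb Q\cong H^{n-d}(R;\mathbb QR)\otimes D_K$ and so $\dim D_K=1$. We can, because $R$ is of type $FP_\infty$ over $\mathbb Q$. Indeed $\mathbb QR=\mathbb Q[\pi/K]$ is induced from the trivial module of $K$, so is $FP_\infty$ over $\mathbb Q\pi$, and $\mathbb Q$ is $FP_\infty$ over $\mathbb Q\pi$. So the kernel of $\mathbb QR\to\mathbb Q$ is $FP_\infty$ over $\mathbb Q\pi$, in particular f.g. As $K$ acts trivially on it, it is a quotient of some $\mathbb QR^r$, and the new kernel is again $FP_\infty$ over $\mathbb Q\pi$. Continuing, we resolve $\mathbb Q$ by f.g. free $\mathbb QR$-modules. With Lemma 1, $BS(m,n)$ with $m,n$ not both of absolute value $1$ is never normal in a $PD_4$-group.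

**Two steps.** The natural continuation is to climb the chain one link at a time. Take $K\lhd N\lhd\pi$ with $K=BS(1,2)$, $n=4$, and both indices infinite. The computation above, applied to $K\lhd N$, gives for $F=\mathbb QN\otimes E$ that $H^j(N;F)=0$ for $j\le2$ and
$$H^3(N;F)\cong H^1(N/K;\mathbb Q[N/K]\otimes D_K\otimes E),$$
while $cd\,N\le3$ by Fact S. So $H^4(\pi;\mathbb Q\pi)\cong H^1(\pi/N;H^3(N;\mathbb Q\pi))$. To proceed we want to split $H^3(N;\mathbb Q\pi)$ over the cosets of $N$ and to pull $D_K$ out. Both would follow if $H^1(N/K;-)$ commuted with direct sums, for instance if $N/K$ were f.g. But $N$ is merely a normal subgroup of infinite index, and nothing makes it f.g.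

This is a real obstacle. Let $F_\infty$ be the kernel of a surjection $\pi_1(\Sigma_2)\to\mathbb Z$, free on $x_1,x_2,\dots$, and consider $\mathbb Z^2\lhd\mathbb Z^2\times F_\infty\lhd\mathbb Z^2\times\pi_1(\Sigma_2)$, the last group being a $PD_4$-group. Here $N/K=F_\infty$. The derivation $\delta:F_\infty\to\bigoplus_i\mathbb QF_\infty$ which sends $x_i$ to $1$ in the $i$-th summand has as $i$-th component the derivation $x_i\mapsto1$, $x_j\mapsto0$ ($j\ne i$). This component is not inner: if it is inner by $v$, then $(x_j-1)v=0$ for $j\neq i$, so $v=0$. An element in the image of $\bigoplus_iH^1(F_\infty;\mathbb QF_\infty)$ has only finitely many nonzero components, so $\delta$ is not in the image, and $H^3(\mathbb Z^2\times F_\infty;-)$ does not commute with direct sums of free modules.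

In this example no harm is done, since $\mathbb Z^2$ is normal in $\pi$ and the normal case applies. That observation carries the proof. Either every conjugate of $K$ stays close to $K$, and then one should work with $K$ inside $\pi$ directly, ignoring the chain; or some $g$ moves $K$ to a subgroup $L=gKg^{-1}\le N$ which is far from $K$, and then $N$ contains two "independent" copies of $K$, which will force $N$ to be f.g. "Close" must mean *commensurable*, not equal: a chain can pass through groups in which $K$ is commensurated but not normal, as $\langle a\rangle\lhd\mathbb Z[\frac12]\lhd BS(1,2)$ shows. So we need a version of the normal case for commensurated subgroups, where there is no quotient group $H/K$.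

## Smooth modules over a commensurated subgroup

**Definition (commensurated).** Two subgroups are commensurable if their intersection has finite index in both. $K\le H$ is commensurated in $H$ if $K$ and $hKh^{-1}$ are commensurable for all $h\in H$.

For example, $\langle a\rangle$ is commensurated in $BS(m,n)$: the elements $g$ with $g\langle a\rangle g^{-1}$ commensurable with $\langle a\rangle$ form a subgroup, which contains $a$, and contains $t$ because $\langle a^n\rangle=t\langle a^m\rangle t^{-1}$ has finite index in both $\langle a\rangle$ and $t\langle a\rangle t^{-1}$. In the free group on $x,y$ the subgroup $\langle x\rangle$ is not commensurated, since $\langle x\rangle\cap y\langle x\rangle y^{-1}=1$.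

Throughout this section and the next, $K\le H$ is a commensurated rational duality group of dimension $d$, and $\mathcal U$ is the set of subgroups of $H$ commensurable with $K$. It is closed under finite intersections, conjugation in $H$, and passage to finite-index subgroups.

**Members of $\mathcal U$.** Every $U\in\mathcal U$ is a rational duality group of dimension $d$. To see this, let $U'\le U$ have finite index. If $U$ is of type $FP$ over $\mathbb Q$, so is $U'$, by restriction. Conversely, if $U'$ is, then the induced module $\mathbb Q[U/U']$ is $FP$ over $\mathbb QU$, and $\mathbb Q$ is a direct summand of it, via $1\mapsto[U:U']^{-1}\sum uU'$; so $\mathbb Q$ is $FP_\infty$ of finite projective dimension. Also $H^q(U;\mathbb QU)\cong H^q(U';\mathbb QU')$ by Shapiro. Apply this to $U\ge U\cap K\le K$. In particular each $U\in\mathcal U$ is f.g. and $H^q(U;-)$ commutes with direct sums.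

**Definition (smooth).** A $\mathbb QH$-module $V$ is smooth if each $v\in V$ is fixed by some $U\in\mathcal U$.

Each $\mathbb Q[H/U]$, $U\in\mathcal U$, is smooth, since $hU$ is fixed by $hUh^{-1}\in\mathcal U$. If $K$ is trivial and $H$ is torsion-free, then $\mathcal U=\{1\}$ and every module is smooth. If $K$ is infinite, then $\mathbb QH$ has no nonzero smooth vector, because an element of $\mathbb QH$ fixed by an infinite subgroup is $0$.

Smooth modules form an abelian category $Sm$, closed under submodules, quotients and direct sums. We need three things about it.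

**Enough projectives.** The purpose is to compute $\mathrm{Ext}$ in $Sm$ by hand. For $U\in\mathcal U$, $\mathrm{Hom}(\mathbb Q[H/U],V)=V^U$, and $V\mapsto V^U$ is exact on $Sm$: if $V\to V''$ is onto and $v''\in(V'')^U$, lift $v''$ to $v$, fixed by some $U'\in\mathcal U$. Replacing $U'$ by $U'\cap U$ and then by its normal core in $U$, we may take $U'$ normal of finite index in $U$; the average of $v$ over $U/U'$ is $U$-fixed and maps to $v''$. So the $\mathbb Q[H/U]$ are projective in $Sm$. Every smooth $V$ is a quotient of a direct sum of such modules, one for each $v\in V$.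

**Smooth vectors and their derived functors.** For a $\mathbb QH$-module $W$ put $W^{sm}=\bigcup_{U\in\mathcal U}W^U$. This is a submodule, as $hW^U=W^{hUh^{-1}}$ and $\mathcal U$ is closed under intersections. The functor $W\mapsto W^{sm}$ is right adjoint to the exact inclusion of $Sm$ in all $\mathbb QH$-modules, so it takes injectives to injectives, and $Sm$ has enough injectives (embed $V$ in an injective $\mathbb QH$-module $I$; then $V\subset I^{sm}$). Injective $\mathbb QH$-modules restrict to injective $\mathbb QU$-modules, and direct limits are exact, so its derived functors are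
$$R^qsm(W)=\varinjlim_{U\in\mathcal U}H^q(U;W),$$
the limit being along restriction maps, and $h\in H$ acting through $h_*$.

**The spectral sequence.** Write $H^p_{\mathcal U}(H;V)=\mathrm{Ext}^p_{Sm}(\mathbb Q,V)$; it plays the role of "cohomology of $H/K$". Since $\mathrm{Hom}_{Sm}(\mathbb Q,W^{sm})=W^H$, Grothendieck's spectral sequence for a composite of functors reads
$$E_2^{p,q}=H^p_{\mathcal U}(H;R^qsm(W))\Rightarrow H^{p+q}(H;W).\tag{3}$$

**Definition (the module $C$).** $C=C(H)$ is the span of the indicator functions $1_{Ux}:H\to\mathbb Q$ ($U\in\mathcal U$, $x\in H$), with $(hf)(x)=f(h^{-1}x)$.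

It is an $H$-module because $h1_{Ux}=1_{(hUh^{-1})hx}$. Given finitely many $U_i\in\mathcal U$, each $U_ix_i$ is a finite union of cosets of $\bigcap U_i$. So $C\otimes E$ is the set of $f:H\to E$ which, for some $U\in\mathcal U$, are left $U$-invariant ($f(ux)=f(x)$) with support a finite union of cosets $Ux$. Since $Ux=x(x^{-1}Ux)$ and $x^{-1}Ux\in\mathcal U$, $C\otimes E$ is equally the set of $f$ which, for some $U\in\mathcal U$, are right $U$-invariant with support a finite union of cosets $xU$. In either description $U$ may be replaced by a smaller member of $\mathcal U$. A left $U$-invariant function is fixed by $U$, so $C\otimes E$ is smooth.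

If $K=1$ and $H$ is torsion-free, then $C=\mathbb QH$. If $H=\mathbb Z^2$ and $K=\mathbb Z\times0$, then $\mathcal U=\{k\mathbb Z\times0\mid k\ge1\}$, and $C$ consists of the functions $f(x,y)$ periodic in $x$ and vanishing for all but finitely many $y$.

## Cohomology of $H$ with free coefficients

**Lemma 2.** If $F=\mathbb QH\otimes E$ is free, then $R^qsm(F)=0$ for $q\neq d$, and $R^dsm(F)\cong C\otimes D_K\otimes E$ with trivial action on $D_K\otimes E$. Hence, naturally in $F$, $H^j(H;F)=0$ for $j<d$ and
$$H^{d+p}(H;F)\cong H^p_{\mathcal U}(H;R^dsm\,F)\cong H^p_{\mathcal U}(H;C\otimes D_K\otimes E).$$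

*Proof.* **Step 1: reduction to $F=\mathbb QH$, $q=d$.** $F$ is free over each $\mathbb QU$, and $H^q(U;-)$ commutes with direct sums, so $H^q(U;F)=0$ for $q\neq d$, and $R^qsm(F)=0$ for $q\neq d$. Also $R^dsm$ commutes with direct sums, so take $F=\mathbb QH$.

**Step 2: values at points.** We attach to $v\in R^dsm(\mathbb QH)$ a value at each $x\in H$. For $U\in\mathcal U$, $H^d(U;\mathbb QH)=\bigoplus_{c\in U\backslash H}H^d(U;\mathbb Q[c])$. For $U'\le U$ in $\mathcal U$ and $x\in H$, Fact Sh gives isomorphisms $r:H^d(U;\mathbb Q[Ux])\to H^d(U';\mathbb Q[U'x])$, compatible with composition. Put $D_x=\varinjlim_UH^d(U;\mathbb Q[Ux])$. All maps of the system are isomorphisms, so $H^d(U;\mathbb Q[Ux])\cong D_x$ for each $U$; with $U=K$, $D_1\cong D_K$. If $v$ is represented by $(v_c)\in H^d(U;\mathbb QH)$, let $v(x)\in D_x$ be the image of $v_{Ux}$. Replacing $U$ by $U'$ changes the component at $x$ from $v_{Ux}$ to $r(v_{Ux})$, because the components at cosets $c\ne Ux$ project to $0$ in $\mathbb Q[U'x]$; so $v(x)$ is well defined.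

**Step 3: moving the values to one place.** The $D_x$ must be compared. Left multiplication gives isomorphisms $h_*:D_x\to D_{hx}$ with $(hk)_*=h_*k_*$ and $(hv)(hx)=h_*(v(x))$. For $u\in U$, $u_*$ is the identity on $H^d(U;\mathbb Q[Ux])$. So $u_*:D_x\to D_{ux}$ is the identification of both with $H^d(U;\mathbb Q[Ux])$. In particular, if $v$ is represented at level $U$, then $v(ux)=u_*v(x)$. Define
$$\varphi_v:H\to D_1,\qquad\varphi_v(x)=(x_*)^{-1}v(x).$$
For $u\in U$, $\varphi_v(ux)=x_*^{-1}u_*^{-1}v(ux)=\varphi_v(x)$, and $\varphi_v$ is supported on finitely many cosets $Ux$. So $\varphi_v\in C\otimes D_1$.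

**Step 4: $v\mapsto\varphi_v$ is an isomorphism of $\mathbb QH$-modules.** If $\varphi_v=0$, every $v_{Ux}$ maps to $0$ under the isomorphism to $D_x$, so $v=0$. Given a left $U$-invariant $f$ supported on finitely many cosets $Ux$, let $v_{Ux}\in H^d(U;\mathbb Q[Ux])$ correspond to $x_*f(x)\in D_x$. For another representative $ux$ we get $(ux)_*f(ux)=u_*(x_*f(x))\in D_{ux}$, which corresponds to the same element by Step 3. So $\varphi$ is onto. Finally, since $x_*=h_*(h^{-1}x)_*$,
$$\varphi_{hv}(x)=x_*^{-1}h_*v(h^{-1}x)=\varphi_v(h^{-1}x).$$

With only the row $q=d$ left, (3) collapses to the stated formulas. $\square$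

**Lemma 3.** (a) If $[H:K]=\infty$, then $H^0_{\mathcal U}(H;C\otimes E)=0$; so $H^j(H;F)=0$ for $j\le d$ and $F$ free.

(b) If $H$ is f.g., then $H^1_{\mathcal U}(H;-)$ commutes with direct sums. Hence $H^{d+1}(H;-)$ commutes with direct sums of free $\mathbb QH$-modules, and $H^{d+1}(H;\mathbb QH)\cong H^1_{\mathcal U}(H;C)\otimes D_K$.

(c) If $H$ is of type $FP$ over $\mathbb Q$, then every $H^p_{\mathcal U}(H;-)$ commutes with direct sums, so $H^{d+p}(H;\mathbb QH)\cong H^p_{\mathcal U}(H;C)\otimes D_K$.

(d) $H^1_{\mathcal U}(H;V)$ is the space of derivations $\delta:H\to V$ with $\delta|_K=0$, modulo the inner derivations $x\mapsto(x-1)v$ with $v\in V^K$.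

*Proof.* (a) An $H$-invariant element of $C\otimes E$ is a constant function supported on finitely many cosets $Ux$; as $[H:U]=\infty$, it is $0$. The rest is Lemma 2.

(d) Let $I=\ker(\mathbb Q[H/K]\to\mathbb Q)$. Since $\mathbb Q[H/K]$ is projective in $Sm$, $\mathrm{Ext}^1_{Sm}(\mathbb Q,V)=\mathrm{coker}(V^K\to\mathrm{Hom}(I,V))$. To $\phi\in\mathrm{Hom}(I,V)$ assign $\delta(x)=\phi(xK-K)$. From $xyK-K=x(yK-K)+(xK-K)$ it is a derivation, and it vanishes on $K$. Conversely a derivation with $\delta|_K=0$ satisfies $\delta(xk)=\delta(x)$, so it defines a linear map on $I$ with $xK-K\mapsto\delta(x)$, and this is $H$-linear as $\delta(yx)-\delta(y)=y\delta(x)$. The element $v\in V^K$ goes to $x\mapsto(x-1)v$.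

(b) If a finite set $\Sigma$ generates $H$, then by the identity above and $x^{-1}K-K=-x^{-1}(xK-K)$ the elements $\sigma K-K$ generate $I$. So $I$ is f.g. and $\mathrm{Hom}(I,-)$ commutes with direct sums, as does $V\mapsto V^K$; hence so does the cokernel. The rest follows from Lemma 2, its naturality in $F$, and the fact that $R^dsm$ commutes with direct sums, writing $D_K$ as a direct sum of copies of $\mathbb Q$.

(c) As in the normal case, we resolve $\mathbb Q$ by finite direct sums of modules $\mathbb Q[H/U]$, $U\in\mathcal U$. Each $\mathbb Q[H/U]$ is $FP_\infty$ over $\mathbb QH$, since $U$ is of type $FP_\infty$ over $\mathbb Q$; and $\mathbb Q$ is $FP_\infty$ over $\mathbb QH$ by hypothesis. Start with $\mathbb Q[H/K]\to\mathbb Q$. At each stage the kernel is the kernel of a surjection between $FP_\infty$ modules, hence is $FP_\infty$, in particular f.g. Being smooth and f.g., it is a quotient of a finite direct sum of modules $\mathbb Q[H/U]$. Continue. This is a projective resolution in $Sm$, and $\mathrm{Hom}(\mathbb Q[H/U],V)=V^U$ commutes with direct sums. Apply Lemma 2 for the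 last formula. $\square$

**A check.** Let $H=\mathbb Z^2=\langle a,b\rangle$, $K=\langle a\rangle$, $D_K=\mathbb Q$. By (d), an element of $H^1_{\mathcal U}(H;C)$ is given by $\delta$ with $\delta(a)=0$, $\delta(b)=f\in C$, and $ab=ba$ requires $af=f$. So $f$ is a finitely supported function of $y$ alone. The inner ones are $(b-1)v$ with $v$ of the same kind. The quotient is $\mathbb Q$, via the sum of values, in agreement with $H^2(\mathbb Z^2;\mathbb Q\mathbb Z^2)\cong\mathbb Q$.

Note that (c) with $H=\pi$ already proves Theorem A whenever $K$ is commensurated in all of $\pi$.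

## Finite extensions, infinite normal quotients, and unions

We need three lemmas to climb from a group to a larger one. The property that is to be carried along is the following.

**Definition ($(*)_m$).** A group $P$ satisfies $(*)_m$ if $H^q(P;F)=0$ for all free $\mathbb QP$-modules $F$ and all $q<m$, and $H^m(P;-)$ commutes with direct sums of free $\mathbb QP$-modules.

A rational duality group of dimension $m$ satisfies $(*)_m$. The group $F_\infty$ does not satisfy $(*)_1$, as we computed.

**Lemma 4.** If $N$ satisfies $(*)_m$, $N\le P$ and $[P:N]<\infty$, then $P$ satisfies $(*)_m$.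

*Proof.* A free $\mathbb QP$-module is free over $\mathbb QN$, so vanishing follows from Fact T. Let $\kappa_P:\bigoplus H^m(P;F_i)\to H^m(P;\bigoplus F_i)$ and $\kappa_N$ be the canonical maps; $\kappa_N$ is an isomorphism, and both commute with $\mathrm{res}$ and $\mathrm{cores}$. If $\kappa_P(z)=0$, then $\kappa_N(\mathrm{res}\,z)=0$, so $\mathrm{res}\,z=0$ and $z=0$. For $y\in H^m(P;\bigoplus F_i)$ write $\mathrm{res}\,y=\kappa_N(w)$; then $[P:N]\,y=\mathrm{cores}\,\kappa_N(w)=\kappa_P(\mathrm{cores}\,w)$, so $\kappa_P$ is onto. $\square$

**Lemma 5.** Let $P\lhd G$ with $G/P$ infinite, and let $P$ satisfy $(*)_m$.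

(i) $H^q(G;F)=0$ for $q\le m$ and all free $\mathbb QG$-modules $F$.

(ii) If $G/P$ is f.g. and $cd\,P\le m$, then $H^{m+1}(G;\mathbb QG)\cong H^1(G/P;\mathbb Q[G/P])\otimes H^m(P;\mathbb QP)$.

*Proof.* Let $F=\mathbb QG\otimes E$. Each $\mathbb Q[c]\otimes E$ with $c\in P\backslash G$ is free over $\mathbb QP$, so by $(*)_m$ $H^m(P;F)=\bigoplus_{c\in P\backslash G}H^m(P;\mathbb Q[c]\otimes E)$. The group $G$ permutes the summands according to its left action on $P\backslash G=G/P$; the stabilizer of each summand is $P$, which acts trivially. So $H^m(P;F)\cong\mathbb Q[G/P]\otimes Y_E$ with $Y_E=H^m(P;\mathbb QP\otimes E)$, an induced $G/P$-module. In the LHS spectral sequence $H^p(G/P;H^q(P;F))\Rightarrow H^{p+q}(G;F)$ the rows $q<m$ vanish, and $H^0(G/P;\mathbb Q[G/P]\otimes Y_E)=0$ as $G/P$ is infinite. This proves (i). In (ii) only the row $q=m$ is nonzero, so $H^{m+1}(G;\mathbb QG)\cong H^1(G/P;\mathbb Q[G/P]\otimes Y_{\mathbb Q})$, and $H^1(G/P;-)$ commutes with direct sums since $G/P$ is f.g. (Lemma 3(b)'s argument with the augmentation ideal of $\mathbb Q[G/P]$ for $I$). $\square$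

**Lemma 6.** Let $G=\bigcup_{i\ge0}P_i$ with $P_0\le P_1\le\cdots$, all $[P_i:P_0]$ finite and unbounded, and $P_0$ satisfying $(*)_m$. Then $H^q(G;F)=0$ for all $q\le m$ and all free $\mathbb QG$-modules $F$.

*Proof.* **Step 1: reduction to an inverse limit.** By Fact T, $H^q(P_i;F)=0$ for $q<m$. The map $gP_i\mapsto gP_i-gP_{i+1}$ ("identity minus shift") on $\bigoplus_i\mathbb Q[G/P_i]$ is injective, since the component of lowest index survives, and its cokernel is $\varinjlim\mathbb Q[G/P_i]=\mathbb Q[G/G]=\mathbb Q$. Applying $\mathrm{Ext}_{\mathbb QG}(-,F)$ to this short exact sequence and using $\mathrm{Ext}^q(\bigoplus\mathbb Q[G/P_i],F)=\prod H^q(P_i;F)$, we get the Milnor sequence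
$$0\to\varprojlim{}^1H^{q-1}(P_i;F)\to H^q(G;F)\to\varprojlim H^q(P_i;F)\to0 .$$
For $q\le m$ the $\varprojlim^1$-term is $0$, and for $q<m$ so is the limit. It remains to show $\varprojlim H^m(P_i;F)=0$.

**Step 2: the limit vanishes, by counting components.** Restrictions are injective by Fact T, so the limit is the intersection of the images of the $H^m(P_i;F)$ in $H^m(P_0;F)$. With $F=\mathbb QG\otimes E$, $(*)_m$ gives $H^m(P_0;F)=\bigoplus_{c\in P_0\backslash G}H^m(P_0;\mathbb Q[c]\otimes E)$. Let $w\neq0$ be in the intersection, and write $w=\mathrm{res}(z)$ with $z\in H^m(P_i;F)$. For $b\in P_i\backslash G$ let $z_b\in H^m(P_i;\mathbb Q[b]\otimes E)$ be the image of $z$ under the projection $F\to\mathbb Q[b]\otimes E$. For a $P_0$-coset $c\subset b$, the $c$-component of $w$ is the image of $z_b$ under restriction to $P_0$ followed by projection to $\mathbb Q[c]\otimes E$, and this map is an isomorphism by Fact Sh (write $c=P_0y$, $b=P_iy$). So if one component of $w$ with $c\subset b$ is nonzero, then all $[P_i:P_0]$ of them are. Hence $w$ has at least $[P_i:P_0]$ nonzero components for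 every $i$, which contradicts the finiteness of its support. $\square$

## Two incommensurable subgroups force finite generation

This is the step that removes the obstacle. It is worth seeing its mechanism first with $K=1$: let $N$ be torsion-free, $L\lhd N$ infinite and f.g., and suppose there is a non-inner derivation $\delta:N\to\mathbb QN\otimes E$. Because $L$ is f.g., $\delta$ takes values on $L$ supported in one set $S$, a finite union of cosets of $L$. Conjugating by $x\in N$ changes $\delta|_L$ by an inner derivation but moves the support to $xS$. If $xS$ and $S$ were disjoint, cutting with $1_S$ would show that $\delta|_L$ is inner, and that is too little room for a non-inner $\delta$. So $N=SS^{-1}$ is f.g.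

**Lemma 7.** Let $K\le N$ be a commensurated rational duality group of dimension $d$, with $\mathcal U$ and $C=C(N)$ as above for $H=N$. Let $L\le N$ be a f.g. subgroup, commensurated in $N$, with $[L:L\cap K]=\infty$. If $H^1_{\mathcal U}(N;C\otimes E)\neq0$ for some $E$, then $N$ is f.g.

*Proof.* Put $V=C\otimes E$.

**Step 1: if $L'\le L$ has finite index, then $V^{L'}=0$.** This says that $L$ is too far from $K$ to fix a function in $V$. Let $0\neq f\in V^{L'}$ have support a finite union of cosets $Ux_i$, $U\in\mathcal U$, and let $y$ be in the support. Then $L'y\subset\bigcup Ux_i$, so $L'\subset\bigcup Ux_iy^{-1}$. Each $L'\cap Ux_iy^{-1}$ is empty or a coset of $L'\cap U$, so $[L':L'\cap U]<\infty$. As $[U:U\cap K]<\infty$, also $[L':L'\cap K]<\infty$, hence $[L:L\cap K]<\infty$, a contradiction.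

**Step 2: if $L_1\le L$ has finite index and a derivation $\delta:N\to V$ is inner on $L_1$, then $\delta$ is inner.** This lets us test innerness on $L$ alone. Subtract an inner derivation so that $\delta|_{L_1}=0$. For $x\in N$ let $L'=L_1\cap xL_1x^{-1}$; it has finite index in $L_1$, because $L$ is commensurated and $L_1$ is commensurable with $L$. For $l\in L'$ we have $lx=xl'$ with $l'=x^{-1}lx\in L_1$. So $l\,\delta(x)=\delta(lx)=\delta(xl')=\delta(x)$. Hence $\delta(x)\in V^{L'}=0$.

**Step 3: a non-inner derivation and the set $S$.** We collect the supports of $\delta$ on $L$. By Lemma 3(d) there is a derivation $\delta:N\to V$ with $\delta|_K=0$ which is not inner by an element of $V^K$. It is not inner at all: if it is inner by $v$, then $\delta|_K=0$ forces $v\in V^K$. Let $l_1,\dots,l_r$ generate $L$. Choose $U\in\mathcal U$ such that all $\delta(l_j)$ are right $U$-invariant with support a finite union of cosets $xU$. Put $S=\bigcup_jL\cdot\mathrm{supp}\,\delta(l_j)$, a finite union $\bigcup_iLy_iU$. By the derivation rule and $\delta(x^{-1})=-x^{-1}\delta(x)$, each $\delta(l)$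 with $l\in L$ lies in the $L$-submodule generated by the $\delta(l_j)$, so $\mathrm{supp}\,\delta(l)\subset S$.

**Step 4: $xS\cap S\neq\emptyset$ for all $x\in N$.** From $\delta(xlx^{-1})=x\delta(l)+(1-xlx^{-1})\delta(x)$ we get, for $k\in L_1:=L\cap xLx^{-1}$,
$$\delta(k)=x\,\delta(x^{-1}kx)-(k-1)\delta(x).\tag{4}$$
Here $\delta(k)$ is supported in $S$ and $x\,\delta(x^{-1}kx)$ in $xS$. Suppose $xS\cap S=\emptyset$, and multiply (4) by the indicator function $1_S$. This operation preserves $V$: an $f\in V$ is right $U'$-invariant, with support finitely many cosets of some $U'\le U$ in $\mathcal U$, and $S$ is a union of such cosets because it is right $U$-invariant. It commutes with $L_1$, because $S$ is left $L$-invariant. We get $\delta(k)=-(k-1)\bigl(1_S\delta(x)\bigr)$ for all $k\in L_1$. So $\delta$ is inner on $L_1$, which has finite index in $L$ since $L$ is commensurated. By Step 2 $\delta$ is inner, a contradiction.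

**Step 5: conclusion.** By Step 4 every $x\in N$ satisfies $xs=s'$ with $s,s'\in S$. So $N=SS^{-1}=\bigcup_{i,j}Ly_iUy_j^{-1}L$ is generated by $L$, $U$ and the finitely many $y_i$. As $L$ and $U$ are f.g., so is $N$. $\square$

## Climbing the chain: proof of Theorem A

Let $K=N_0\le\cdots\le N_\alpha\le\cdots\le N_\tau=\pi$ be an ascending chain as in the definition, let $\Lambda$ be the subgroup of those $g\in\pi$ with $gKg^{-1}$ commensurable with $K$, and put $D=D_K$. Note $d=cd\,K\le cd\,\pi=n$.

**Case I: $\Lambda=\pi$.** Here the chain is irrelevant. Lemma 3(c) with $H=\pi$ gives $\mathbb Q\cong H^n(\pi;\mathbb Q\pi)\cong H^{n-d}_{\mathcal U}(\pi;C)\otimes D$, so $\dim D=1$.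

**Case II: $\Lambda\neq\pi$.**

**Step 1: the first place where commensuration fails.** Let $\alpha$ be least with $N_\alpha\not\subset\Lambda$. It is not $0$ and not a limit, so $\alpha=\gamma+1$. Put $N=N_\gamma\subset\Lambda$; so $K$ is commensurated in $N$, and we take $H=N$ for $\mathcal U$ and $C$. Choose $g\in N_{\gamma+1}\setminus\Lambda$; then $gNg^{-1}=N$. Moreover $[N:K]=\infty$; otherwise $K$ and $gKg^{-1}$ both have finite index in $N$, and $g\in\Lambda$.

**Step 2: we may assume $[\pi:N]=\infty$.** If $[\pi:N]<\infty$, then by Fact P $N$ is of type $FP$ over $\mathbb Q$ with $H^n(N;\mathbb QN)\cong\mathbb Q$, and Lemma 3(c) with $H=N$ gives $\mathbb Q\cong H^{n-d}_{\mathcal U}(N;C)\otimes D$, so $\dim D=1$. From now on $[\pi:N]=\infty$, and $cd\,N\le n-1$ by Fact S.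

**Step 3: the dimensions are forced.** This is where the hypothesis $d\ge n-2$ enters. By Step 1 and Lemma 3(a), $H^j(N;F)=0$ for all free $F$ and $j\le d$, so $cd\,N\ge d+1$ by Fact F. Thus $d+1\le cd\,N\le n-1\le d+1$, that is, $d=n-2$ and $cd\,N=d+1=n-1$. By Fact F again $H^{d+1}(N;F)\neq0$ for some free $F$, so by Lemma 2 $H^1_{\mathcal U}(N;C\otimes E')\neq0$ for some $E'$.

**Step 4: $N$ is f.g.** We feed a conjugate of $K$ into Lemma 7. Since $g\notin\Lambda$, either $[gKg^{-1}:gKg^{-1}\cap K]=\infty$ or $[K:K\cap gKg^{-1}]=\infty$; in the latter case, conjugating by $g^{-1}$, $[g^{-1}Kg:g^{-1}Kg\cap K]=\infty$. So for one of $L=gKg^{-1}$, $L=g^{-1}Kg$ we have $[L:L\cap K]=\infty$. Since $g$ normalizes $N$ and $K$ is commensurated in $N$, we have $L\le N$ and $L$ is commensurated in $N$. Also $L\cong K$ is f.g. By Step 3 and Lemma 7, $N$ is f.g.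

**Step 5: $N$ satisfies $(*)_{d+1}$.** The vanishing is in Step 3, and Lemma 3(b), available by Step 4, gives the statement on direct sums together with
$$H^{d+1}(N;\mathbb QN)\cong H^1_{\mathcal U}(N;C)\otimes D.\tag{5}$$
So it is enough to show that $\dim H^{d+1}(N;\mathbb QN)=1$. Since $[\pi:N]=\infty$, there is a least $\beta>\gamma$ with $[N_\beta:N]=\infty$.

**Step 6: $\beta$ is not a limit ordinal.** Suppose it is. The indices $[N_\alpha:N]$, $\gamma\le\alpha<\beta$, are finite and non-decreasing in $\alpha$. They are unbounded: if bounded, $N_\alpha$ would be eventually constant for $\alpha<\beta$, and $[N_\beta:N]<\infty$. Choose $\gamma<\alpha_1<\alpha_2<\cdots<\beta$ with strictly increasing indices. No $\alpha<\beta$ exceeds all $\alpha_i$, as $[N_\alpha:N]$ would be infinite; so $N_\beta=\bigcup_iN_{\alpha_i}$. By Lemma 6 with $P_0=N$ and $P_i=N_{\alpha_i}$, $H^q(N_\beta;F)=0$ for $q\le d+1=n-1$ and $F$ free. So $cd\,N_\beta=n$ by Fact F, and $[\pi:N_\beta]<\infty$ by Fact S. Then $N_\beta$ is f.g., which is impossible for the union of a strictly increasing sequence of subgroups.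

**Step 7: the successor step.** So $\beta=\alpha'+1$ with $\alpha'\ge\gamma$. Put $P=N_{\alpha'}$; then $[P:N]<\infty$, $P\lhd N_\beta$ and $[N_\beta:P]=\infty$. We pass from $N$ to $P$ to $N_\beta$. By Lemma 4, $P$ satisfies $(*)_{d+1}$. Since $[\pi:P]=\infty$, $cd\,P\le n-1=d+1$. By Lemma 5(i) with $m=d+1$, $H^q(N_\beta;F)=0$ for $q\le n-1$ and $F$ free. Hence $cd\,N_\beta=n$ by Fact F, $[\pi:N_\beta]<\infty$ by Fact S, and by Fact P $N_\beta$ is f.g. with $H^n(N_\beta;\mathbb QN_\beta)\cong\mathbb Q$. The group $R=N_\beta/P$ is f.g. and infinite, so Lemma 5(ii) with $m=d+1=n-1$ gives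
$$\mathbb Q\cong H^1(R;\mathbb QR)\otimes H^{d+1}(P;\mathbb QP).$$
So $\dim H^{d+1}(P;\mathbb QP)=1$. By Shapiro $H^{d+1}(P;\mathbb QP)\cong H^{d+1}(N;\mathbb QN)$, as $[P:N]<\infty$. Now (5) gives $\dim D=1$. $\square$

## Theorem B: only the torus and Klein bottle groups

*Proof of Theorem B.* If $K\cong BS(m,n)$ is ascendant in a $PD_4$-group, then by Lemma 1 it is a rational duality group of dimension $2=4-2$, so $\dim D_K=1$ by Theorem A, and $|m|=|n|=1$ by Lemma 1.

Conversely, $BS(1,1)\cong\mathbb Z^2$ and $BS(1,-1)$ are $PD_2$-groups, normal in the $PD_4$-groups $\mathbb Z^2\times\mathbb Z^2$ and $BS(1,-1)\times\mathbb Z^2$ respectively. The relation $ta^{-1}t^{-1}=a^{-1}$ is equivalent to $tat^{-1}=a$, and $ta^{-1}t^{-1}=a$ to $tat^{-1}=a^{-1}$, so $BS(-1,-1)\cong BS(1,1)$ and $BS(-1,1)\cong BS(1,-1)$, and these four cases are all. $\square$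

## Theorem C: from rank one to $\mathbb Z$

Theorem A yields only that $H^d(K;\mathbb ZK)$ has rank one; a priori it could be, say, $\mathbb Z[\frac12]$. The remaining work is to exclude this.

*Proof of Theorem C.* **Step 1: $M=H^d(K;\mathbb ZK)$ is a subgroup of $\mathbb Q$ with a character.** Let the duality group $K$ be ascendant in a $PD_n$-group, $d\ge n-2$. Since $K$ is of type $FP$, $H^q(K;\mathbb QK)=H^q(K;\mathbb ZK)\otimes\mathbb Q$, so $K$ is a rational duality group with $D_K=M\otimes\mathbb Q$. By Theorem A, $M$ is torsion-free of rank $1$; identify it with a subgroup of $\mathbb Q$. As $cd_{\mathbb Z}K=d$ and $K$ is of type $FP$, there is a resolution of length $d$ by f.g. projectives, and $M$ is a quotient of the dual of its last term, so $M$ is a f.g. right $\mathbb ZK$-module. Each automorphism of $M$ extends to $M\otimes\mathbb Q=\mathbb Q$, so $K$ acts through a character $\chi:K\to\mathbb Q^\times$.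

**Step 2: $M/pM\neq0$ for every prime $p$.** From $0\to\mathbb ZK\xrightarrow{p}\mathbb ZK\to\mathbb F_pK\to0$ and the torsion-freeness of $M$, $H^q(K;\mathbb F_pK)=0$ for $q\neq d$ and $H^d(K;\mathbb F_pK)=M/pM$. Since $K$ is of type $FP$ over $\mathbb F_p$, the argument of Fact F over $\mathbb F_p$ shows that some $H^q(K;\mathbb F_pK)$ is nonzero. Hence $M/pM\ne0$.

**Step 3: $\chi$ takes values $\pm1$, so $M\cong\mathbb Z$.** If $\chi(k)\neq\pm1$ for some $k$, then, replacing $k$ by $k^{-1}$ if necessary, some prime $p$ divides the numerator of $\chi(k)$. From $\chi(k)M=M$ we get $M_{(p)}=p^eM_{(p)}$ with $e\ge1$, so $M/pM=M_{(p)}/pM_{(p)}=0$, contrary to Step 2. So $\chi(K)\subset\{\pm1\}$, and a f.g. $\mathbb ZK$-module on which $K$ acts by signs is f.g. as an abelian group. Being torsion-free of rank $1$, $M\cong\mathbb Z$, and $K$ is a $PD_d$-group.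

**Step 4: the converse.** If $K$ is a $PD_d$-group, then $K\times\mathbb Z^{n-d}$ is a $PD_n$-group with $K$ as a normal subgroup.

**Step 5: one-ended groups.** We verify that these are duality groups. Recall that a f.g. infinite group $K$ is one-ended if and only if $H^1(K;RK)=0$, for $R$ any one of the rings $\mathbb Z,\mathbb F_p$. Let $K$ be one-ended, of type $FP$, with $cd_{\mathbb Z}K=2$. Then $H^q(K;RK)=0$ for $q\le1$ and $R=\mathbb Z,\mathbb F_p$. The sequence $H^1(K;\mathbb F_pK)\to H^2(K;\mathbb ZK)\xrightarrow{p}H^2(K;\mathbb ZK)$ shows that $H^2(K;\mathbb ZK)$ has no $p$-torsion, for every prime $p$. So $K$ is a duality group of dimension $2$ over $\mathbb Z$, and if it is ascendant in a $PD_4$-group, it is a $PD_2$-group by Steps 1–3 with $n=4$, $d=2$. $\square$
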